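\title{A Noetherian P.I. ring with a non-localizable clique}

\begin{abstract}
We show that a clique of prime ideals in a Noetherian ring with polynomial identity need not be localizable. The example is a square-zero extension of $K[x,y]$, for a countable algebraically closed field $K$, in which the points of the plane other than the origin form a single clique. We also show that, for a field $F$, all cliques of all Noetherian P.I. $F$-algebras are localizable if and only if $F$ is uncountable, and that this remains true when only prime algebras are considered.
\end{abstract}

\section{Introduction}\label{sec:intro}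

Rings are associative with identity, Noetherian means right and left Noetherian, and a countable set may be finite.

\subsection*{Localization and links}

A commutative ring can be localized at any prime ideal $P$: one inverts the elements outside $P$ and obtains a local ring. Now let $R$ be a Noetherian ring, not necessarily commutative. A proper ideal $P$ is \emph{prime} if $aRb\subseteq P$ implies $a\in P$ or $b\in P$; equivalently, a product of two ideals lies in $P$ only if one of the factors does. The substitute for the complement of $P$ is the set $\mathcal{C}(P)$ of elements that are \emph{regular modulo $P$}, that is, whose image in $R/P$ is neither a left nor a right zero divisor. To invert these elements one needs a calculus of fractions. A multiplicatively closed set $\mathcal{C}\ni 1$ is \emph{right Ore} if for all $r\in R$, $c\in\mathcal{C}$ there are $r'\in R$, $c'\in\mathcal{C}$ with $rc'=cr'$; it is \emph{left Ore} if one can always solve $c'r=r'c$; it is an \emph{Ore set} if it is both. For an Ore set $\mathcal{C}$ in a Noetherian ring $R$ there is a localization $R\to R_{\mathcal{C}}$: the elements of $\mathcal{C}$ become units,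 every element of $R_{\mathcal{C}}$ is both a left fraction $c^{-1}r$ and a right fraction $r'c'^{-1}$, and every ring homomorphism from $R$ that sends $\mathcal{C}$ to units factors through $R_{\mathcal{C}}$.

The set $\mathcal{C}(P)$ need not be an Ore set, and the reason is visible in a very small ring.

\begin{example}\label{ex:shift}
Let $A=\mathbb{Q}[x]$ and $R=A\oplus Av$, with $v^2=0$ and $vf(x)=f(x+1)v$. For $n\in\mathbb{Z}$ let $P_n=(x-n)A\oplus Av$, a prime ideal with $R/P_n=\mathbb{Q}$. Then $\mathcal{C}(P_0)=\{f+gv: f(0)\neq 0\}$ contains $c=x-1$. The left Ore condition for $r=v$ and this $c$ asks for $c'=f'+g'v$ with $f'(0)\ne0$ and $r'=f+gv$ such that $c'v=r'c$, that is,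
\[
f'v=f\cdot(x-1)+g\,x\,v .
\]
This forces $f'=gx$, so $f'(0)=0$. Hence $\mathcal{C}(P_0)$ is not left Ore. The offending element $x-1$ is regular modulo $P_0$ but not modulo $P_1$, and the relation $v(x-1)=xv$ ties the two primes together: here $P_0\cap P_1=x(x-1)A\oplus Av$ and $P_0P_1=x(x-1)A\oplus xAv$, so $(P_0\cap P_1)/P_0P_1\cong Av/xAv$ is a one-dimensional space on which $R$ acts through $R/P_0$ from the left and through $R/P_1$ from the right.
\end{example}

Links record ties of this kind. A module over $R/P$ is \emph{torsion-free} if no nonzero element is annihilated by a regular element of $R/P$.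

\begin{definition}\label{def:link}
Let $P,P'$ be prime ideals of a Noetherian ring $R$. There is a \emph{link} $P\rightsquigarrow P'$ if there is an ideal $I$ with $PP'\subseteq I\subsetneq P\cap P'$ such that the \emph{linking bimodule} $(P\cap P')/I$ is torsion-free as a left $R/P$-module and as a right $R/P'$-module. The \emph{graph of links} has the prime ideals as vertices and the links as arrows. A \emph{clique} is a connected component of this graph, the directions of the arrows being ignored.
\end{definition}

In Example~\ref{ex:shift} we have $P_0\rightsquigarrow P_1$ with $I=P_0P_1$. The example suggests inverting only the elements that are regular modulo every prime in a clique. Recall that a \emph{primitive} ideal is the annihilator of a simple module (left or right; the side plays no role below), that primitive ideals are prime, that an ideal whose factor ring is a field is primitive, and that the primitive ideals of a commutative ring are its maximal ideals.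

\begin{definition}\label{def:loc}
A set $X$ of prime ideals of a Noetherian ring $R$ is \emph{localizable} if
\begin{itemize}
\item[(i)] $\mathcal{C}(X)=\bigcap_{P\in X}\mathcal{C}(P)$ is an Ore set, so that the localization $R_X=R_{\mathcal{C}(X)}$ exists;
\item[(ii)] for each $P\in X$ the ring $R_X/PR_X$ is simple Artinian, and the ideals $PR_X$, $P\in X$, are all the primitive ideals of $R_X$.
\end{itemize}
It is \emph{classically localizable} if moreover
\begin{itemize}
\item[(iii)] for each $P\in X$, the injective hull of the right, and of the left, $R_X$-module $R_X/PR_X$ is the union of its socle series.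
\end{itemize}
\end{definition}

(The socle series of a module $E$ is the chain $0=E_0\subseteq E_1\subseteq\cdots$ in which $E_{j+1}/E_j$ is the sum of the simple submodules of $E/E_j$. Condition (iii) occurs below only in quoted results.) Condition (i) says that the localization can be formed. Condition (ii) says that it does its job: the primes of $X$ become primitive and no other primitive ideal survives. If $R$ is commutative, a nonzero element of a linking bimodule has annihilator $P$ when viewed from the left and $P'$ when viewed from the right, so $P=P'$. The cliques are then single primes, and (i) and (ii) hold because $R_P$ is local with maximal ideal $PR_P$.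

\subsection*{The question and the results}

A \emph{P.I. ring} is a ring on which some polynomial in noncommuting variables with integer coefficients, having a monomial of highest degree with coefficient $1$, vanishes identically. Commutative rings satisfy $[r_1,r_2]=r_1r_2-r_2r_1=0$, and P.I. rings are the natural next class in which to expect localization to work. A Noetherian ring is \emph{fully bounded} (FBN) if in each of its prime factor rings every essential right ideal and every essential left ideal contains a nonzero two-sided ideal. Noetherian P.I. rings are FBN, a standard consequence of the theorems of Posner and Amitsur; see \cite[\S 13.6]{MR}. We quote three known results.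
\begin{itemize}
\item[(a)] If $R$ is a Noetherian P.I. ring that is a finitely generated algebra over its center, then every clique of $R$ is classically localizable.
\item[(b)] If $R$ is an FBN algebra over an uncountable field, then every clique of $R$ is classically localizable.
\item[(c)] If $R$ is an FBN ring, then every finite clique of $R$ is classically localizable.
\end{itemize}
The following question is posed as open in \cite{IH}.
\begin{quote}
\emph{Is every clique of every Noetherian P.I. ring localizable?}
\end{quote}
Results (a)--(c) invite the answer yes: the definitions of link and clique do not mention a base field, so the cardinality hypothesis in (b) looks like a convenience of proof. The answer is no, and the cardinality hypothesis is exactly what is needed.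

\begin{theorem}\label{thm:A}
There is a Noetherian P.I. ring $R$ satisfying the identity $[r_1,r_2][r_3,r_4]=0$, whose nilradical $M$ has $M^2=0$ and $R/M\cong K[x,y]$ for a countable algebraically closed field $K$, with a clique $X$ that is not localizable. In fact $\mathcal{C}(X)$ is the group of units of $R$, so that $R_X=R$, but $R$ has a maximal ideal $\widetilde{Q}\notin X$ with $R/\widetilde{Q}\cong K$.
\end{theorem}

\begin{theorem}\label{thm:B}
For a field $F$ the following are equivalent:
\begin{itemize}
\item[(1)] every clique of every Noetherian P.I. $F$-algebra is localizable;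
\item[(2)] every clique of every prime Noetherian P.I. $F$-algebra is localizable;
\item[(3)] $F$ is uncountable.
\end{itemize}
\end{theorem}

Thus the hypothesis in (b) cannot be weakened, even for prime P.I. algebras. By (a) and (c), the rings that we construct are not finitely generated over their centers, and the cliques in question are infinite.

The proof translates the question into commutative algebra. In rings built like Example~\ref{ex:shift}, cliques are orbits of a finitely generated group of automorphisms of a commutative ring, and localizability is prime avoidance for the orbit (Section~\ref{sec:trivial}). Prime avoidance fails for the points of the punctured plane (Section~\ref{sec:plane}). The heart of the matter is to make the punctured plane an orbit of a finitely generated group; this uses automorphisms of the coefficient field (Sections~\ref{sec:field} and~\ref{sec:A}). Section~\ref{sec:prime} lifts the example to a prime ring.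

\section{Trivial extensions: cliques as orbits}\label{sec:trivial}

Let $A$ be a commutative ring, let $\sigma_1,\dots,\sigma_n$ be automorphisms of $A$, and let $\Gamma$ be the group that they generate. Let $M=Av_1\oplus\dots\oplus Av_n$ be the free left $A$-module on $v_1,\dots,v_n$, made into a bimodule by $v_ia=\sigma_i(a)v_i$. The \emph{trivial extension} $A\ltimes(\sigma_1,\dots,\sigma_n)$ is the ring $A\oplus M$ with $M^2=0$:
\[
\Bigl(a+\sum_i a_iv_i\Bigr)\Bigl(b+\sum_i b_iv_i\Bigr)=ab+\sum_i\bigl(ab_i+a_i\sigma_i(b)\bigr)v_i .
\]
An element $a+m$ with $a\in A$, $m\in M$ is a unit if and only if $a$ is a unit of $A$: pass to the factor ring $A$ for one direction, and use $a+m=a(1+a^{-1}m)$ and $(1+m')(1-m')=1$ for $m'\in M$ for the other. For an ideal $P$ of $A$ write $\widetilde{P}=P\oplus M$.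

\begin{lemma}\label{lem:links}
Let $A$ be a commutative Noetherian ring and $R=A\ltimes(\sigma_1,\dots,\sigma_n)$. Then $R$ is Noetherian and satisfies $[r_1,r_2][r_3,r_4]=0$. Its prime ideals are the $\widetilde{P}$ with $P\in\operatorname{Spec}A$, and $R/\widetilde{P}=A/P$. Its cliques are the sets $\{\widetilde{P}:P\in O\}$, where $O$ is a $\Gamma$-orbit in $\operatorname{Spec}A$.
\end{lemma}

\begin{proof}
Since $\sigma_i$ is onto, $Av_i=v_iA$. So $R$ is generated by $1,v_1,\dots,v_n$ as a left and as a right $A$-module, and one-sided ideals of $R$, being $A$-submodules, satisfy the ascending chain condition. Commutators lie in $M$ because $R/M=A$ is commutative, and $M^2=0$; this gives the identity. Every prime ideal contains $M$ because $M^2=0$, so the primes are as stated. It remains to prove two claims about $P,P'\in\operatorname{Spec}A$.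

\emph{Claim 1: if $P=\sigma_i(P')$, then $\widetilde{P}\rightsquigarrow\widetilde{P'}$.} Put
\[
I=(P\cap P')\oplus Pv_i\oplus\bigoplus_{j\neq i}Av_j .
\]
To see that $I$ is an ideal containing $\widetilde{P}\widetilde{P'}=PP'+PM+MP'$, only the coefficient of $v_i$ needs attention. We have $P\cdot Av_i=Pv_i$ and $Av_i\cdot P'=A\sigma_i(P')v_i=Pv_i$, which gives the inclusion $\widetilde{P}\widetilde{P'}\subseteq I$ and shows that $M(P\cap P')$ and $(P\cap P')M$ lie in $I$; and $Pv_i\cdot a=P\sigma_i(a)v_i\subseteq Pv_i$ for $a\in A$. Now $\widetilde{P}\cap\widetilde{P'}=(P\cap P')\oplus M$, so $(\widetilde{P}\cap\widetilde{P'})/I\cong Av_i/Pv_i\neq0$. This is a copy of the domain $A/P$ on which $a\in A$ acts from the left as multiplication by $a$ and from the right as multiplication by $\sigma_i(a)$. It is torsion-free on the left over $A/P$, and on the right over $A/P'$ because $a\notin P'$ implies $\sigma_i(a)\notin P$.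

\emph{Claim 2: if $\widetilde{P}\rightsquigarrow\widetilde{P'}$, then $P=P'$ or $P=\sigma_i(P')$ for some $i$.} Let $B=(\widetilde{P}\cap\widetilde{P'})/I$ be a linking bimodule. It is torsion-free over the domains $A/P$ on the left and $A/P'$ on the right, so every nonzero $b\in B$ has left annihilator $P$ and right annihilator $P'$ in $A$. If $M\subseteq I$, then $B$ is a subquotient of the commutative ring $R/M$, the two actions of $A$ agree, and $P=P'$. Otherwise $v_i\notin I$ for some $i$. Let $b\ne0$ be the image of $v_i$ in $B$. From $ba=\sigma_i(a)b$ we get
\[
a\in P'\iff ba=0\iff\sigma_i(a)b=0\iff\sigma_i(a)\in P,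
\]
that is, $P=\sigma_i(P')$.

By the two claims, distinct primes $\widetilde{P},\widetilde{P'}$ are adjacent in the graph of links exactly when one of $P,P'$ is the image of the other under some $\sigma_i$. The connected components are therefore the $\Gamma$-orbits.
\end{proof}

The list of automorphisms has to be finite: with infinitely many $v_i$ the left ideals $Av_1+\dots+Av_j$ form a strictly ascending chain. So only orbits of \emph{finitely generated} groups arise as cliques, and this is the constraint that the construction must overcome. The next proposition says which orbits to look for.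

\begin{proposition}\label{prop:avoid}
Let $A$ be a commutative Noetherian domain, $R=A\ltimes(\sigma_1,\dots,\sigma_n)$, $O$ a $\Gamma$-orbit in $\operatorname{Spec}A$, and $X=\{\widetilde{P}:P\in O\}$. Then $\mathcal{C}(X)$ is an Ore set, and $X$ is localizable if and only if every ideal of $A$ contained in $\bigcup_{P\in O}P$ is contained in some $P\in O$.
\end{proposition}

\begin{proof}
Let $T=A\setminus\bigcup_{P\in O}P$, a multiplicatively closed $\Gamma$-stable set. Since $R/\widetilde{P}=A/P$ is a domain, $\mathcal{C}(X)=T+M$. The $\sigma_i$ extend to $A_T=T^{-1}A$, and $R$ is a subring of $R'=A_T\ltimes(\sigma_1,\dots,\sigma_n)=A_T\oplus M'$, in which the elements of $T+M$ are units. An element $\xi\in R'$ has the form $t^{-1}(a+\sum_i a_iv_i)$ with $t\in T$ and $a,a_i\in A$. It is also a right fraction: $u=t\prod_i\sigma_i^{-1}(t)$ lies in $T$, and $t$ divides $u$ and each $\sigma_i(u)$, so $\xi u\in R$. For $r\in R$, $c\in\mathcal{C}(X)$, writing $c^{-1}r$ as a right fraction and $rc^{-1}$ as a left fraction yields the two Ore conditions, and $R_X=R'$.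

The primitive ideals of $R'$ are the $\mathfrak{n}\oplus M'$ with $\mathfrak{n}$ maximal in $A_T$, and $\widetilde{P}R'=PA_T\oplus M'$ has the commutative domain $A_T/PA_T$ as factor ring. So (ii) holds if and only if the maximal ideals of $A_T$ are exactly the $PA_T$, $P\in O$. Suppose this is so. An ideal $J\subseteq\bigcup_{P\in O} P$ misses $T$, so $JA_T$ is proper and lies in some $PA_T$, whence $J\subseteq PA_T\cap A=P$. Conversely, suppose that the condition on ideals holds. If $\mathfrak{n}$ is maximal in $A_T$, then $\mathfrak{n}\cap A$ misses $T$, so it lies in some $P\in O$, and $\mathfrak{n}=(\mathfrak{n}\cap A)A_T\subseteq PA_T$ forces $\mathfrak{n}=PA_T$. Since $\Gamma$ acts on $A_T$ and permutes the ideals $PA_T$ transitively, all of them are maximal.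
\end{proof}

The condition in Proposition~\ref{prop:avoid} holds in three cases, and each shows what a counterexample must avoid.
\begin{itemize}
\item \emph{$O$ is finite.} This is the prime avoidance lemma, in agreement with (c).
\item \emph{$A$ contains an uncountable field $F$.} Let $J=(f_1,\dots,f_r)\subseteq\bigcup_{P\in O}P$. The orbit $O$ is countable because $\Gamma$ is finitely generated, so some $P\in O$ contains $f_1+\lambda f_2+\dots+\lambda^{r-1}f_r$ for $r$ distinct values $\lambda\in F$. The Vandermonde matrix of these values is invertible over $F$, so every $f_j$ lies in $P$. This agrees with (b).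
\item \emph{$A$ is a principal ideal domain.} A generator of $J$ lies in some $P\in O$. In particular the infinite clique $\{P_n:n\in\mathbb{Z}\}$ of Example~\ref{ex:shift} is localizable.
\end{itemize}
The simplest polynomial ring that escapes all three is $K[x,y]$ with $K$ countable.

\section{The punctured plane}\label{sec:plane}

Let $K$ be an algebraically closed field and $A=K[x,y]$. By the Nullstellensatz, the maximal ideals of $A$ are the ideals $\mathfrak{m}_{(a,b)}=(x-a,\,y-b)$ with $(a,b)\in K^2$, and $f\in\mathfrak{m}_p$ if and only if $f(p)=0$. Put
\[
Q=\mathfrak{m}_{(0,0)},\qquad U=\{\mathfrak{m}_p:p\in K^2\setminus\{0\}\}.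
\]
A plane curve cannot consist of the origin alone.

\begin{lemma}\label{lem:curve}
If $f\in A$ lies in no member of $U$, then $f\in K^\times$.
\end{lemma}

\begin{proof}
Certainly $f\neq0$. Suppose that $f$ is not constant. Interchanging $x$ and $y$ if necessary, let $f$ have positive degree in $y$, with leading coefficient $h(x)\neq0$. Since $K$ is infinite, there is $a\neq0$ in $K$ with $h(a)\neq 0$. Then $f(a,y)$ is a nonconstant polynomial, so it has a root $b\in K$, and $f\in\mathfrak{m}_{(a,b)}\in U$, a contradiction.
\end{proof}

Hence $Q$ lies in the union of the members of $U$ and in none of them: prime avoidance fails for $U$. Algebraic closedness is essential here; over $\mathbb{Q}$ the polynomial $x^2+y^2$ vanishes at no rational point other than the origin. It remains to make $U$ an orbit. For $c\in K$ define $K$-algebra automorphisms of $A$, the \emph{shears},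
\[
\varepsilon_c:\ x\mapsto x+cy,\ y\mapsto y;\qquad\delta_c:\ x\mapsto x,\ y\mapsto y+cx .
\]

\begin{lemma}\label{lem:shears}
Every member of $U$ is carried to $\mathfrak{m}_{(1,0)}$ by a product of shears.
\end{lemma}

\begin{proof}
We have $\varepsilon_c(\mathfrak{m}_{(a,b)})=(x+cy-a,\,y-b)=\mathfrak{m}_{(a-cb,\,b)}$ and $\delta_c(\mathfrak{m}_{(a,b)})=(x-a,\,y+cx-b)=\mathfrak{m}_{(a,\,b-ca)}$. If $b\neq0$, then $\varepsilon_{(a-1)/b}$ moves $(a,b)$ to $(1,b)$, and $\delta_b$ moves $(1,b)$ to $(1,0)$. If $b=0\neq a$, then $\delta_{-1/a}$ moves $(a,0)$ to $(a,1)$, and the first case applies.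
\end{proof}

There are infinitely many shears, and no finite set of $K$-algebra automorphisms can replace them. Indeed, let $\sigma_1,\dots,\sigma_n$ be $K$-algebra automorphisms of $A$, let $p\in K^2$, and let $K_0$ be the subfield of $K$ generated by the coordinates of $p$ and the coefficients of the polynomials $\sigma_i^{\pm1}(x)$, $\sigma_i^{\pm1}(y)$. A $K$-algebra automorphism $\sigma$ sends $\mathfrak{m}_q$ to $\mathfrak{m}_{q'}$, where $q'$ has coordinates $\sigma^{-1}(x)(q)$ and $\sigma^{-1}(y)(q)$; so the orbit of $\mathfrak{m}_p$ stays in $K_0^2$. An algebraically closed field is not finitely generated as a field, so there is $\lambda\in K\setminus K_0$, and $x-\lambda y\in Q$ vanishes at no point of $K_0^2$ other than the origin. An orbit inside $U$ therefore does not cover $Q$.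

The way out is to move the coefficients. Every $\theta\in\operatorname{Aut}(K)$ acts on $A$ through the coefficients, fixing $x$ and $y$, and for $c,d\in K$
\begin{equation}\label{eq:conj}
\varepsilon_c\varepsilon_d=\varepsilon_{c+d},\qquad\theta\varepsilon_c\theta^{-1}=\varepsilon_{\theta(c)},\qquad
\delta_c\delta_d=\delta_{c+d},\qquad\theta\delta_c\theta^{-1}=\delta_{\theta(c)}.
\end{equation}
To verify the first two, note that both sides fix $K$ and $y$, while $\varepsilon_c\varepsilon_d(x)=\varepsilon_c(x+dy)=x+cy+dy$ and $\theta\varepsilon_c\theta^{-1}(x)=\theta(x+cy)=x+\theta(c)y$; the last two follow by interchanging $x$ and $y$. So a single shear $\varepsilon_t$, together with finitely many automorphisms of $K$, generates all $\varepsilon_c$ as soon as the orbit of $t$ generates $K$ additively. We need a field with such an orbit.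

\section{A field with a large orbit under two automorphisms}\label{sec:field}

\begin{lemma}\label{lem:field}
Let $k$ be a countable algebraically closed field. There are a countable algebraically closed field $K\supset k$, an element $t\in K\setminus k$ and $s,g\in\operatorname{Aut}(K/k)$ such that $K\setminus k$ is the orbit of $t$ under the group generated by $s$ and $g$.
\end{lemma}

We use three standard facts about an extension $E/k$. An algebraically independent subset extends to a transcendence basis, and all transcendence bases have the same cardinality. If $E$ has finite transcendence degree $d$ and is algebraic over $k(Y)$ with $|Y|\le d$, then $Y$ is a transcendence basis and $|Y|=d$. If $E$ is algebraically closed, a bijection between two transcendence bases extends to a $k$-automorphism of $E$.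

By these facts each single transcendental element of an algebraically closed $K$ can be sent to $t$ by some automorphism over $k$. The difficulty is to serve infinitely many elements with two automorphisms. Let $K$ be an algebraic closure of $k(u_i:i\in\mathbb{Z})$, let $t=u_0$, and let $s$ shift the variables, $u_i\mapsto u_{i+1}$. Consider the two elements $c_0=u_0^2$ and $c_1=u_{-1}+u_1$. No automorphism sends both to $t$. But $s^2(c_1)=u_1+u_3$ involves only the variables $u_1,u_2,u_3$, which do not occur in $c_0$. The set $\{u_0^2\}\cup\{u_1+u_3,\,u_1,\,u_2\}\cup\{u_i:i<0\text{ or }i>3\}$ is a transcendence basis of $K/k$, so there is $g\in\operatorname{Aut}(K/k)$ with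
\[
u_0^2\mapsto u_0;\qquad u_1+u_3\mapsto u_2,\quad u_1\mapsto u_1,\quad u_2\mapsto u_3;\qquad u_i\mapsto u_i\ \ (i<0\text{ or }i>3).
\]
Then $g(c_0)=t$ and $s^{-2}gs^2(c_1)=t$. The shift parks each element in a private block of variables, and one automorphism $g$ does a different job in each block.

\begin{proof}[Proof of Lemma~\ref{lem:field}]
Let $K$, $t$ be as above and let $s\in\operatorname{Aut}(K/k)$ extend $u_i\mapsto u_{i+1}$. The field $K$ is countable. For $J\subseteq\mathbb{Z}$ let $E_J$ be the algebraic closure of $k(u_i:i\in J)$ in $K$. It has transcendence degree $|J|$ over $k$, and $s^n(E_J)=E_{J+n}$.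

Enumerate $K\setminus k=\{c_0,c_1,\dots\}$. Each $c_j$ is algebraic over the field generated by finitely many $u_i$, so $c_j\in E_{[-m_j,m_j]}$ for some $m_j\geq0$, where intervals are intervals of integers. Put $n_0=0$ and $n_{j+1}=n_j+m_j+m_{j+1}+1$. The blocks $B_j=[n_j-m_j,\,n_j+m_j]$ are pairwise disjoint. The element $y_j=s^{n_j}(c_j)$ lies in $E_{B_j}\setminus k$, and it is transcendental over $k$ because $k$ is algebraically closed. Choose a transcendence basis $W_j\ni y_j$ of $E_{B_j}/k$; then $|W_j|=|B_j|$. Let
\[
W=\bigcup_jW_j\ \cup\ \Bigl\{u_i:i\notin\bigcup_jB_j\Bigr\}.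
\]

We claim that this union is disjoint and that $W$ is a transcendence basis of $K/k$. Each $u_i$ either lies in $W$ or lies in some $E_{B_j}$, which is algebraic over $k(W_j)$; so $K$ is algebraic over $k(W)$. Any finite subset of $W$ lies in a set $Y=W_0\cup\dots\cup W_l\cup\{u_i:i\in J\}$ with $J$ finite and disjoint from all blocks. Let $J'=B_0\cup\dots\cup B_l\cup J$. Then $Y\subseteq E_{J'}$, the field $E_{J'}$ is algebraic over $k(Y)$, and $|Y|\leq|B_0|+\dots+|B_l|+|J|=|J'|$. Hence $Y$ is algebraically independent and $|Y|=|J'|$, so the sets that make up $Y$ are pairwise disjoint. This proves the claim.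

Choose a bijection $W\to\{u_i:i\in\mathbb{Z}\}$ that maps $W_j$ onto $\{u_i:i\in B_j\}$ with $y_j\mapsto u_{n_j}$, and that fixes $u_i$ for $i$ outside all blocks. It extends to $g\in\operatorname{Aut}(K/k)$, and
\[
s^{-n_j}gs^{n_j}(c_j)=s^{-n_j}g(y_j)=s^{-n_j}(u_{n_j})=t\qquad\text{for all }j .
\]
So $K\setminus k$ lies in the orbit of $t$. The orbit does not meet $k$, since $s$ and $g$ fix $k$ pointwise and $t\notin k$.
\end{proof}

The enumeration of $K\setminus k$ is the one place in the construction where countability is used. For uncountable $k$ the lemma is false: $K\setminus k\supseteq t+k$ is uncountable, while an orbit of a group with two generators is countable.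

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Fix a countable algebraically closed field $k$, let $K,t,s,g$ be as in Lemma~\ref{lem:field}, and let $A=K[x,y]$, $Q$, $U$ be as in Section~\ref{sec:plane}. Put
\[
\sigma_1=s,\qquad\sigma_2=g,\qquad\sigma_3=\varepsilon_t,\qquad\sigma_4=\delta_t,\qquad\Gamma=\langle\sigma_1,\sigma_2,\sigma_3,\sigma_4\rangle\subseteq\operatorname{Aut}(A).
\]
All $\sigma_i$ fix $k$ pointwise.

\begin{lemma}\label{lem:orbit}
The group $\Gamma$ contains all shears and fixes $Q$, and $U$ is a single $\Gamma$-orbit.
\end{lemma}

\begin{proof}
By \eqref{eq:conj}, the set $\{c\in K:\varepsilon_c\in\Gamma\}$ is an additive subgroup of $K$ that is stable under $\langle s,g\rangle$. It contains $t$, hence $K\setminus k$ by Lemma~\ref{lem:field}. It contains each $c\in k$ as well, because $c=(t+c)-t$ with $t+c$ and $t$ in $K\setminus k$. The same argument, starting from $\delta_t$, gives $\delta_c\in\Gamma$ for all $c$. Each generator maps the ideal $Q=(x,y)$ onto itself. By Lemma~\ref{lem:shears}, $U$ lies in one orbit. That orbit consists of maximal ideals and does not contain the fixed point $Q$, so it equals $U$.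
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $R=A\ltimes(\sigma_1,\sigma_2,\sigma_3,\sigma_4)=A\oplus M$. By Lemma~\ref{lem:links}, $R$ is Noetherian and satisfies $[r_1,r_2][r_3,r_4]=0$. Since $M^2=0$ and $R/M=K[x,y]$ is a domain, $M$ is the nilradical. By Lemmas~\ref{lem:links} and~\ref{lem:orbit}, $X=\{\widetilde{P}:P\in U\}$ is a clique and $\widetilde{Q}\notin X$. Since $R/\widetilde{P}=K$ for $P\in U$, an element $f+m$ with $f\in A$, $m\in M$ lies in $\mathcal{C}(X)$ if and only if $f$ lies in no member of $U$. Lemma~\ref{lem:curve} gives $\mathcal{C}(X)=K^\times+M$, and this is the group of units of $R$ because $A^\times=K^\times$. So $\mathcal{C}(X)$ is an Ore set and $R_X=R$. The ideal $\widetilde{Q}$ has factor ring $A/Q=K$, so it is maximal and primitive, and it is not one of the ideals $\widetilde{P}R_X=\widetilde{P}$ in $X$. Condition (ii) fails.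
\end{proof}

\begin{remark}\label{rem:center}
The center of $R$ is $k$. Elements of $k$ are central because the $\sigma_i$ fix them. Let $f+\sum_if_iv_i$ be central. Commuting with $v_i$ gives $\sigma_i(f)=f$, so $f$ is $\Gamma$-invariant. If $\gamma$ is a product of shears and $\gamma(\mathfrak{m}_p)=\mathfrak{m}_q$, then $f-f(p)=\gamma(f-f(p))\in\mathfrak{m}_q$. By Lemma~\ref{lem:shears}, $f$ takes one value $\lambda$ on $K^2\setminus\{0\}$; then $x(f-\lambda)$ vanishes on $K^2$, so $f=\lambda$. As $\lambda$ is fixed by $s$ and $g$, it does not lie in the infinite orbit $K\setminus k$. Commuting with $a\in A$ gives $f_i(\sigma_i(a)-a)=0$, so $f_i=0$ because $\sigma_i\neq\mathrm{id}$ (for $g$, note that the orbit $\{u_i\}$ of $t$ under $s$ alone misses $u_0^2$). One sees directly how the hypothesis of (a) fails: were $R$ a finitely generated $k$-algebra, so would be the field $K=R/\widetilde{Q}$, which would then be algebraic over $k$ by the Nullstellensatz.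
\end{remark}

\section{A prime example and the proof of Theorem~\ref{thm:B}}\label{sec:prime}

A prime ring has no nonzero ideal of square zero, so the twisted bimodule must now appear as $N/N^2$ for an ideal $N$ that is not nilpotent. Links between primes containing $N$ can be read in the factor ring modulo $N^2$. The danger is that such primes might be linked to primes that do not contain $N$, which would enlarge the clique; a central element rules this out.

Let $A$ be a commutative Noetherian domain with automorphisms $\sigma_1,\dots,\sigma_n$ generating $\Gamma$. Put $\sigma_0=\mathrm{id}$ and $D=A[z]$, extend the $\sigma_i$ to $D$ by $\sigma_i(z)=z$, and let $\Lambda=M_{n+1}(D)$, with rows and columns indexed by $0,\dots,n$ and matrix units $e_{ij}$. The map $\iota(f)=\operatorname{diag}(\sigma_0(f),\dots,\sigma_n(f))$ is an injective ring homomorphism $D\to\Lambda$, and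
\begin{equation}\label{eq:iota}
\iota(f)\,e_{ij}=\sigma_i(f)\,e_{ij},\qquad e_{ij}\,\iota(f)=\sigma_j(f)\,e_{ij}\qquad(f\in D).
\end{equation}
By \eqref{eq:iota} and $e_{i0}e_{j0}=0$ for $j\geq1$, the set $T=\iota(A)\oplus\bigoplus_{i\geq1}Ae_{i0}$ is a subring of $M_{n+1}(A)$, and $\bigoplus_{i\geq1}Ae_{i0}$ is an ideal of $T$ of square zero with factor ring $\iota(A)\cong A$. To remove the nilpotent ideal we add all matrices divisible by $z$. Let
\[
S=\{r\in\Lambda:r(0)\in T\}=T+z\Lambda,
\]
where $r(0)$ denotes evaluation at $z=0$. As the preimage of a subring, $S$ is a ring. The composite $\pi\colon S\to T\to A$, $\pi(r)=r_{00}(0)$, is a surjective ring homomorphism with $\pi\iota(a)=a$ for $a\in A$. Let $N=\ker\pi$, so that $S=\iota(A)\oplus N$.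

\begin{example}\label{ex:two}
For $n=1$ and $\sigma=\sigma_1$,
\[
S=\bigcup_{a\in A}\begin{pmatrix}a+zD&zD\\D&\sigma(a)+zD\end{pmatrix},\qquad
N=\begin{pmatrix}zD&zD\\D&zD\end{pmatrix},\qquad
N^2=\begin{pmatrix}zD&z^2D\\zD&zD\end{pmatrix}.
\]
So $N/N^2$ has two summands, generated by $ze_{01}$ and $e_{10}$. On the first, $\iota(a)$ acts as $a$ from the left and as $\sigma(a)$ from the right; on the second the roles are exchanged. The added corner $zDe_{01}$ produces the twist $\sigma$ next to the twist $\sigma^{-1}$ already present in $T$, and the group generated is unchanged.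
\end{example}

\begin{proposition}\label{prop:prime}
The ring $S$ is a prime Noetherian P.I. ring, and for every $\Gamma$-orbit $O$ in $\operatorname{Spec}A$ the set $\{\pi^{-1}(P):P\in O\}$ is a clique of $S$. If $A$ contains a field $k$ fixed pointwise by all $\sigma_i$, then $S$ is a $k$-algebra.
\end{proposition}

\begin{proof}
\emph{Ring-theoretic properties.} For $\lambda\in k$ the matrix $\iota(\lambda)$ is scalar, hence central; this gives the last statement. The ring $\Lambda$ is spanned over its center by $(n+1)^2$ elements, so the alternating multilinear polynomial $\sum_{\tau}\operatorname{sgn}(\tau)\,r_{\tau(1)}\cdots r_{\tau(m)}$, summed over all permutations $\tau$ of $1,\dots,m$ with $m=(n+1)^2+1$, vanishes on $\Lambda$ and on its subring $S$. The ring $\iota(D)\cong A[z]$ is Noetherian and is contained in $S$, since $\iota(f)(0)=\iota(f(0))$. By \eqref{eq:iota}, $De_{ij}=\iota(D)e_{ij}=e_{ij}\iota(D)$, so $\Lambda$ is a finitely generated left and right $\iota(D)$-module. One-sided ideals of $S$ are $\iota(D)$-submodules of $\Lambda$, so $S$ is Noetherian. Finally, if $r,r'\in S$ have nonzero entries $r_{ij}$ and $r'_{hl}$, then $ze_{jh}\in S$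 and the $(i,l)$ entry of $r\,(ze_{jh})\,r'$ is $z\,r_{ij}r'_{hl}\neq0$, because $D$ is a domain. So $rSr'\ne0$, and $S$ is prime.

\emph{The factor ring $S/N^2$.} We have $N=z\Lambda+L$ with $L=\sum_{i\geq1}De_{i0}$. Here $L^2=0$, $\Lambda L=\sum_{i\geq0}De_{i0}$ and $L\Lambda=\sum_{i\geq1,\,j\geq0}De_{ij}$, so
\[
N^2=z^2\Lambda+z\Lambda L+zL\Lambda=z^2\Lambda+zDe_{00}+\sum_{i\geq1,\,j\geq0}zDe_{ij}.
\]
Comparing $N$ and $N^2$ entry by entry,
\[
N/N^2=\bigoplus_{j\geq1}(zD/z^2D)\,e_{0j}\ \oplus\ \bigoplus_{i\geq1}(D/zD)\,e_{i0}.
\]
By \eqref{eq:iota}, $\iota(a)\,ze_{0j}=a\,ze_{0j}$ and $\iota(a)\,e_{i0}=\sigma_i(a)e_{i0}$ for $a\in A$. Since $zD/z^2D\cong Az$, $D/zD\cong A$ and the $\sigma_i$ are bijective, $N/N^2$ is a free left $\iota(A)$-module on the classes of the $ze_{0j}$ and the $e_{i0}$. Again by \eqref{eq:iota},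
\[
ze_{0j}\,\iota(a)=\sigma_j(a)\,ze_{0j}=\iota(\sigma_j(a))\,ze_{0j},\qquad
e_{i0}\,\iota(a)=a\,e_{i0}=\iota(\sigma_i^{-1}(a))\,e_{i0}.
\]
As $S/N^2=\iota(A)\oplus N/N^2$ with $(N/N^2)^2=0$, we obtain
\begin{equation}\label{eq:quot}
S/N^2\cong A\ltimes(\sigma_1,\dots,\sigma_n,\sigma_1^{-1},\dots,\sigma_n^{-1}),
\end{equation}
and $\pi^{-1}(P)/N^2$ corresponds to $\widetilde{P}$.

\emph{No link leaves the set of primes containing $N$.} The scalar matrix $w=z\cdot1$ is central in $S$ and lies in $N$. Since $N^2\subseteq z\Lambda$, we have $N^4\subseteq z^2\Lambda=w\cdot z\Lambda\subseteq wS$. So a prime ideal contains $N$ if and only if it contains $w$. Let $P_1\rightsquigarrow P_2$ be a link in $S$ with linking bimodule $B\neq0$, and suppose $w\in P_1$. Then $Bw=wB=0$. A nonzero central element $c$ of a prime ring $\overline{S}$ is regular, because $cr=0$ gives $c\overline{S}r=0$. Since $B$ is torsion-free on the right over $S/P_2$ and is annihilated by $w$, the image of $w$ in $S/P_2$ is not regular, so $w\in P_2$. If instead $w\in P_2$, then $wB=Bw=0$, and torsion-freeness on the left over $S/P_1$ gives $w\in P_1$. Thus either both primes contain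 $N$ or neither does.

\emph{The cliques.} If $P_1,P_2\supseteq N$, then $P_1P_2\supseteq N^2$. The ideals between $P_1P_2$ and $P_1\cap P_2$ therefore correspond to the ideals between $(P_1/N^2)(P_2/N^2)=P_1P_2/N^2$ and $(P_1\cap P_2)/N^2$, with the same quotient bimodules. So the links among primes containing $N$ are the links of $S/N^2$. By the previous step, the cliques of $S/N^2$ lift to cliques of $S$. By \eqref{eq:quot} and Lemma~\ref{lem:links} they are the orbits of the group generated by the $\sigma_i^{\pm1}$, which is $\Gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]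
(3)$\Rightarrow$(1): Noetherian P.I. rings are FBN, so this is result (b). (1)$\Rightarrow$(2) is trivial.

(2)$\Rightarrow$(3): let $F$ be countable; we show that (2) fails. An algebraic closure $k$ of $F$ is countable. With this $k$, take $A=K[x,y]$ and $\sigma_1,\dots,\sigma_4$ as in Section~\ref{sec:A}, and form $S\subseteq M_5(A[z])$. By Proposition~\ref{prop:prime} and Lemma~\ref{lem:orbit}, $S$ is a prime Noetherian P.I. algebra over $k$, hence over $F$, the set $X=\{\pi^{-1}(P):P\in U\}$ is a clique of $S$, and $Q_S=\pi^{-1}(Q)$ is not in $X$. Since $S/\pi^{-1}(P)=A/P=K$ for $P\in U$, Lemma~\ref{lem:curve} gives $\mathcal{C}(X)=\{r\in S:\pi(r)\in K^\times\}$.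

This set contains nonunits such as $1+w$, so $S_X$, if it exists, is larger than $S$; we show that $Q_S$ survives in it. Suppose that (i) and (ii) hold for $X$. The surjection $S\to S/Q_S=A/Q=K$ maps $\mathcal{C}(X)$ into $K^\times$, so it factors through a surjection $\phi\colon S_X\to K$. The kernel of $\phi$ is a primitive ideal of $S_X$, so by (ii) it equals $P_1S_X$ for some $P_1\in X$. Then $P_1$ maps to zero in $S/Q_S$, that is, $P_1\subseteq Q_S$. As $P_1$ is a maximal ideal of $S$, we get $Q_S=P_1\in X$, a contradiction. Hence $X$ is not localizable.
\end{proof}

\begin{thebibliography}{9}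

\bibitem{IH}
\emph{Injective homogeneity and the Auslander-Gorenstein property},
\texttt{https://cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 965E78B35C11B89E1BBD225A9725B424/\allowbreak S0017089500031098a.pdf/\allowbreak injective\_\allowbreak homogeneity\_\allowbreak and\_\allowbreak the\_\allowbreak auslandergorenstein\_\allowbreak property.pdf}

\bibitem{MR}
McConnell and Robson, \emph{Noncommutative Noetherian Rings}.

\end{thebibliography}
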